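# Composants of the indecomposable subcontinua of $\beta[0,\infty)-[0,\infty)$ under CH

## As many composants as the cardinality allows: a guess and its first tests

Write $A=[0,\infty)$, let $\beta A$ be its Stone–Čech compactification, and let $A^*=\beta A-A$. Write $\mathfrak c=2^{\aleph_0}$. All spaces are Hausdorff, and a *continuum* is a nonempty compact connected space; it is *non-degenerate* if it has more than one point.

**Definition (indecomposable).** A continuum is *indecomposable* if it is not the union of two proper subcontinua.

**Definition (composant).** For a continuum $X$ and $p\in X$, the *composant of $X$ at $p$* is the set of all $x\in X$ such that some proper subcontinuum of $X$ contains both $x$ and $p$. A composant of $X$ is the composant of $X$ at some point of $X$.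

How many composants does a non-degenerate indecomposable subcontinuum of $A^*$ have? Here is a first guess. A non-degenerate indecomposable metric continuum has $\mathfrak c$ composants, and a non-degenerate metric continuum has exactly $\mathfrak c$ points. (It is separable metric, hence has at most $\mathfrak c$ points; and the distance from a fixed point takes all values in a non-degenerate interval.) So in the metric case the number of composants is as large as the number of points permits. The space $\beta A$ has at most $2^{\mathfrak c}$ points. The guess for $A^*$ is therefore $2^{\mathfrak c}$.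

Let us test it.

*One point.* A one-point continuum has no proper subcontinuum, so its only composant is empty. This is why "non-degenerate" is there.

*An arc.* In $[0,1]$ the composant at $0$ is $[0,1)$, the composant at $1$ is $(0,1]$, and the composant at any other point is $[0,1]$. There are three composants, and they overlap. The composants of an indecomposable continuum, in contrast, are pairwise disjoint: the union of two proper subcontinua with a common point is again a continuum, and it is proper by indecomposability, so "lying in a common proper subcontinuum" is an equivalence relation.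

*The space $A^*$ itself.* It is indecomposable (Bellamy). Without further axioms the guess fails: under the near coherence of filters axiom $A^*$ has only one composant, while it contains non-degenerate indecomposable subcontinua with at least $\mathfrak c$ composants. So it is consistent that different subcontinua have different numbers of composants. Under the continuum hypothesis CH, Rudin has shown that $A^*$ has $2^{\mathfrak c}$ composants.

The guess therefore needs CH. With CH, it is the conjecture stated in "The Subcontinua of $\beta[0,\infty)-[0,\infty)$": CH implies that every non-degenerate indecomposable subcontinuum of $A^*$ has $2^{\mathfrak c}$ composants. We shall prove it, from a statement that needs no CH.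

**Definition ($\pi$-base).** A *$\pi$-base* of $K$ is a family of nonempty open sets such that every nonempty open set contains a member of the family. The least cardinality of a $\pi$-base is $\pi w(K)$. For example, the singletons $\{n\}$, $n\in\omega$, form a countable $\pi$-base of $\beta\omega$. They are far from a base, since they do not even cover $\beta\omega$.

**Theorem A (CH).** Every non-degenerate indecomposable subcontinuum $K$ of $A^*$ has exactly $2^{\mathfrak c}$ composants.

**Theorem B (ZFC).** Let $K\subset A^*$ be a non-degenerate indecomposable continuum with $\pi w(K)\le\omega_1$. Then every nonempty $G_\delta$ subset of $K$ contains $2^{\omega_1}$ points lying in pairwise different composants of $K$.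

**Theorem B implies Theorem A.** A continuous function on $A$ is determined by its values at the rationals, so $|C^*(A)|=\mathfrak c$. The cozero sets of $\beta A$ form a base and come from functions in $C(\beta A)\cong C^*(A)$. Hence $K$ has a base of size at most $\mathfrak c$, and under CH $\pi w(K)\le\omega_1$. Theorem B, applied to the $G_\delta$ set $K$, gives at least $2^{\omega_1}=2^{\mathfrak c}$ composants. (Each point $x$ lies in the composant at $x$, because $\{x\}$ is a proper subcontinuum.) For the upper bound, a composant is determined by a point, so there are at most $|K|\le|\beta A|$ of them. Let $D$ be the set of rationals in $A$. Map $x\in\beta A$ to the family $\{O\cap D: O\text{ an open neighborhood of }x\}$ of subsets of $D$. This map is injective: if $x,y$ had the same family, take disjoint open $O\ni x$, $O'\ni y$ and then an open $O''\ni x$ with $O''\cap D=O'\cap D$; the nonempty open set $O\cap O''$ meets the dense set $D$ in a subset of $O\cap O'=\emptyset$, a contradiction. So $|\beta A|\le2^{2^{\omega}}=2^{\mathfrak c}$. $\square$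

In the same way Theorem B shows that, under CH, every nonempty $G_\delta$ subset of $K$ meets $2^{\mathfrak c}$ composants.

## Closures in $\beta A$, $G_\delta$ sets, and F-spaces

Throughout, $\mathrm{cl}$ is closure in $\beta A$. A bounded subset of $A$ has its closure inside $A$. If $G'\subset\beta A$ is open, then $G'\subset\mathrm{cl}(G'\cap A)$, since $A$ is dense. For $R\subset\omega$ let $R^*=\{r\in\omega^*:R\in r\}$, where $\omega^*=\beta\omega-\omega$ is the space of free ultrafilters on $\omega$; the sets $R^*$ form a base of clopen sets.

A *zero-set* is the set of zeros of a continuous real function, and a *cozero set* is the complement of a zero-set. A subspace $Y$ of $X$ is *$C^*$-embedded* if every bounded continuous real function on $Y$ extends continuously to $X$. A compact space is an *F-space* if its cozero sets are $C^*$-embedded. For example, $[0,1]$ is not an F-space: $\sin(1/x)$ on the cozero set $(0,1]$ does not extend to $0$. In an F-space two disjoint cozero sets have disjoint closures, because the function equal to $0$ on one and to $1$ on the other extends.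

We use four facts.

**(G1)** For closed $F,F'\subset A$: $\mathrm{cl}F\cap\mathrm{cl}F'=\mathrm{cl}(F\cap F')$. (Gillman–Jerison, *Rings of Continuous Functions*, 6.5; closed subsets of $A$ are zero-sets.)

**(G2)** $A^*$ is a compact F-space (Gillman–Jerison 14.27), and so is each closed subspace of it (14.26). In an F-space cozero sets are $C^*$-embedded (14.25).

**(G3)** A proper subcontinuum $H$ of an indecomposable continuum $K$ is nowhere dense in $K$.

*Proof.* If $K\setminus H$ is connected, then $K=H\cup\overline{K\setminus H}$ is a union of two continua. The first is proper, so $\overline{K\setminus H}=K$, that is, $H$ has empty interior. Now suppose $K\setminus H=M\sqcup M'$ with $M,M'$ nonempty and open. Then $H\cup M$ is closed, as the complement of $M'$. It is connected: let $H\cup M=C\sqcup C'$ with $C,C'$ clopen in $H\cup M$ and $H\subset C$. Then $C'$ is closed in $K$; and $C'\subset M$ is open in $M$, hence in $K$. So $C'$ is clopen in the connected space $K$ and misses $H\ne\emptyset$, and $C'=\emptyset$. In the same way $H\cup M'$ is a continuum. Then $K$ is the union of the two proper subcontinua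 $H\cup M$ and $H\cup M'$, a contradiction. $\square$

**(G4)** In a compact space $K$, if $x\in U$ and $U$ is a $G_\delta$, there is a closed $G_\delta$ set $P$ with $x\in P\subset U$. Closed $G_\delta$ sets of $K$ are zero-sets.

*Proof.* Let $U=\bigcap_nU_n$ with $U_n$ open. Take continuous $g_n:K\to[0,1]$ with $g_n(x)=0$ and $g_n=1$ off $U_n$; let $P$ be the zero-set of $\sum_n2^{-n}g_n$. Zero-sets are closed $G_\delta$'s. If $P=\bigcap_nV_n$ is a closed $G_\delta$ with $V_n$ open, take $g_n=0$ on $P$ and $g_n=1$ off $V_n$; then $P$ is the zero-set of $\sum_n2^{-n}g_n$. $\square$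

## Standard families and their index maps

**Definition (standard family).** A *standard family* is a sequence $N=(N_j)_{j\in\omega}$ of intervals $N_j=[p_j,q_j]\subset A$ with $p_j<q_j<p_{j+1}$ and $p_j\to\infty$. We also write $N$ for $\bigcup_jN_j$. For closed sets $F_j\subset N_j$ and $J\subset\omega$ put $F_J=\bigcup_{j\in J}F_j$, which is closed in $A$. For $u\in\omega^*$ put
$$F_u=\bigcap_{J\in u}\mathrm{cl}F_J .$$

Since $u$ is free, $F_u\subset A^*$: a point of $A$ lies in at most one $N_j$, and $\omega\setminus\{j\}\in u$. For an example take $N_j=[2j,2j+1]$. Then $N_u$ is "the $u$-limit of the unit intervals". With $F_j=[2j,2j+\frac12]$ and $F'_j=[2j+\frac12,2j+1]$, the facts below show that $N_u=F_u\cup F'_u$ is a union of two proper subcontinua. So $N_u$ itself is decomposable and is no test of the guess.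

**(F1)** For $x\in A^*\cap\mathrm{cl}N$ let $\rho_N(x)=\{J\subset\omega:x\in\mathrm{cl}N_J\}$. This is a free ultrafilter, $\rho_N:A^*\cap\mathrm{cl}N\to\omega^*$ is continuous, and $\rho_N^{-1}(u)=N_u$. *A connected nonempty subset of $A^*\cap\mathrm{cl}N$ lies in a single $N_u$.*

*Proof.* By (G1), $\mathrm{cl}N_J\cap\mathrm{cl}N_{J'}=\mathrm{cl}N_{J\cap J'}$ and $\mathrm{cl}N=\mathrm{cl}N_J\sqcup\mathrm{cl}N_{\omega\setminus J}$. So $\rho_N(x)$ is closed under intersections and supersets and contains exactly one of $J$, $\omega\setminus J$. It is free because $N_J$ is compact for finite $J$. The preimages of $J^*$ and $(\omega\setminus J)^*$ are closed and complementary, so $\rho_N$ is continuous. An ultrafilter equals $u$ as soon as it contains $u$, so $\rho_N^{-1}(u)=N_u$. The last assertion holds because $\omega^*$ is zero-dimensional. $\square$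

**(F2)** $F_u\cap F'_u=(F_j\cap F'_j)_u$ and $F_u\cup F'_u=(F_j\cup F'_j)_u$. If $\{j:F_j=\emptyset\}\in u$, then $F_u=\emptyset$.

*Proof.* The first equality is (G1), with $F_J\cap F'_J=\bigcup_{j\in J}(F_j\cap F'_j)$. In the second, "$\subset$" is clear. If $x\notin\mathrm{cl}F_J$ and $x\notin\mathrm{cl}F'_{J'}$ with $J,J'\in u$, then $x\notin\mathrm{cl}(F\cup F')_{J\cap J'}$; this is "$\supset$". The last claim is clear. $\square$

**(F3)** If all $F_j=\{c_j\}$, then $F_u$ is a single point, denoted $c_u$, and $\{j:c_j\in O\}\in u$ for every open $O\ni c_u$.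

*Proof.* $F_u\ne\emptyset$ by compactness. If $x\in F_u$ and $O\ni x$ is open, then $\{j:c_j\in O\}$ meets every $J\in u$, hence is in $u$. Two points of $F_u$ would have disjoint neighborhoods and give two disjoint members of $u$. $\square$

**(F4)** $N_u$ is a continuum.

*Proof.* It is compact, and nonempty by compactness. Suppose $N_u=S_1\sqcup S_2$ with $S_1,S_2$ closed and nonempty. Take open $O_1\supset S_1$, $O_2\supset S_2$ in $\beta A$ with disjoint closures. The sets $\mathrm{cl}N_J$, $J\in u$, are directed downwards, so by compactness $\mathrm{cl}N_J\subset O_1\cup O_2$ for some $J\in u$. Each $N_j$, $j\in J$, is connected and lies in $O_1$ or in $O_2$. So for some $J'\in u$ all $N_j$, $j\in J'$, lie in the same one, say $O_1$. Then $N_u\subset\mathrm{cl}O_1$ misses $S_2$, a contradiction. $\square$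

The next lemma says that every proper closed piece of $A^*$ can be covered by a standard family that avoids a given point.

**Lemma 1.** Let $L\ne\emptyset$ be closed in $\beta A$, $L\subset A^*$, and let $y_0\in A^*\setminus L$. There are a standard family $N$ and an open $G'\subset\beta A$ with $L\subset G'\subset\mathrm{cl}N$ and $y_0\notin\mathrm{cl}N$.

*Proof.* Take open $G,G'$ in $\beta A$ with $L\subset G'\subset\mathrm{cl}G'\subset G$ and $y_0\notin\mathrm{cl}G$. The set $A\setminus G$ is unbounded, because $y_0\in A^*$ lies in the closure of $A\setminus\mathrm{cl}G$. So all components of $A\cap G$ are bounded relatively open intervals. Let $C=A\cap\mathrm{cl}G'\subset G$. It is closed in $A$. It is unbounded, since $\emptyset\ne L\subset G'\subset\mathrm{cl}(G'\cap A)\subset\mathrm{cl}C$ and $L\subset A^*$.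

Consider the components $I_j$ of $A\cap G$ that meet $C$. For each $m$, the compact set $C\cap[0,m]$ is covered by finitely many of them. At most one further $I_j$ meets $[0,m]$: it meets $C$ only beyond $m$, so it contains $m$. Hence $\{I_j\}$ is locally finite. It is infinite, since $C$ is unbounded and each $I_j$ is bounded. The set $C\cap I_j$ is compact, because an endpoint of $I_j$ that is not in $I_j$ is not in $G\supset C$. Choose a non-degenerate compact interval $N_j$ with $C\cap I_j\subset N_j\subset I_j$, and order these increasingly. Then $N$ is a standard family with $C\subset N\subset G$, so $G'\subset\mathrm{cl}(G'\cap A)\subset\mathrm{cl}C\subset\mathrm{cl}N\subset\mathrm{cl}G\not\ni y_0$. $\square$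

## Two composants of $A^*$ by hand, and a tree that stops at level $\omega$

We test the guess on $K=A^*$. Lemma 1 already gives a criterion.

**(1)** *If $x,y$ lie in one composant of $A^*$, then $x,y\in B_r$ for some standard family $B$ and some $r\in\omega^*$.* Indeed, there are proper subcontinua $L_1\ni x,p$ and $L_2\ni y,p$. The continuum $L=L_1\cup L_2$ is proper since $A^*$ is indecomposable. Lemma 1 gives $B$ with $L\subset\mathrm{cl}B$, and (F1) gives $r$.

Assume CH. There are $\mathfrak c=\omega_1$ standard families; list them as $(B^\alpha)_{\alpha<\omega_1}$. Build infinite sets $C_\alpha,D_\alpha\subset\omega$ for $\alpha<\omega_1$, each sequence decreasing modulo finite sets, so that no interval of $B^\alpha$ meets both $C_{\alpha+1}$ and $D_{\alpha+1}$. At a successor step choose alternately points $c_0<d_0<c_1<d_1<\cdots$ with $c_i\in C_\alpha$, $d_i\in D_\alpha$, each beyond every interval of $B^\alpha$ that contains an earlier choice. These are $C_{\alpha+1}$ and $D_{\alpha+1}$. At a limit step take an infinite set almost contained in the countably many earlier ones. By compactness there are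 $x\in A^*\cap\bigcap_\alpha\mathrm{cl}C_\alpha$ and $y\in A^*\cap\bigcap_\alpha\mathrm{cl}D_\alpha$. Suppose $x,y\in B^\alpha_r$. By (G1), $x\in\mathrm{cl}(C_{\alpha+1}\cap B^\alpha)$, so $\{k:B^\alpha_k\cap C_{\alpha+1}\ne\emptyset\}\in r$. In the same way $\{k:B^\alpha_k\cap D_{\alpha+1}\ne\emptyset\}\in r$. These two sets are disjoint, a contradiction. By (1), $x$ and $y$ lie in different composants.

To get $2^{\omega_1}$ points, the sensible plan is to grow a binary tree: infinite sets $C_s$ for $s\in2^{<\omega_1}$, almost decreasing along branches, with $C_s$ and $C_{s'}$ separated relative to $B^\alpha$ for distinct $s,s'\in2^\alpha$. Finite levels are fine. At level $\omega$ there are $\mathfrak c$ nodes. One fixed node $s$ has to be separated from each of $\mathfrak c$ other nodes $s'$, and each separation thins $C_s$ once more. Under CH this is $\omega_1$ successive thinnings of a single set, and the recursion provides infinite almost-lower bounds only for countably many. The pair-by-pair method stops at this point.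

## One sequence that serves all pairs of branches

The way past is to stop treating pairs. Keep a *single* set, together with a map onto the whole level $2^\alpha$, and let one sequence separate all fibers at once. For $A^*$ the step looks as follows. Since $2^\alpha$ with $\alpha$ countable embeds in $[0,1]$, we let $T\subset[0,1]$ be a nonempty compact set.

**(2)** *Let $a_0<a_1<\cdots\to\infty$ in $A$, and let $g:\{a_n:n\in\omega\}\to T$ be such that every $t\in T$ is the limit of $g$ along some subsequence. Let $B$ be a standard family. Then there is a subsequence with the same property such that no $B_k$ contains two of its terms.* Take a countable dense $D\subset T$ and a sequence $(t_i)_{i\ge1}$ that lists each element of $D$ infinitely often. Choose $a_{n_i}$ with $|g(a_{n_i})-t_i|<1/i$, beyond $a_{n_{i-1}}$ and beyond every $B_k$ that contains an earlier choice.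

Let $C=\{a_{n_i}\}$. Since $C$ is closed and discrete in $A$, $g|_C$ extends continuously to $\hat g:\mathrm{cl}C\to T$, and $\hat g$ maps $A^*\cap\mathrm{cl}C$ onto $T$ by compactness. If $x,y\in A^*\cap\mathrm{cl}C$ lie in one $B_r$, then $x,y\in(C\cap B_k)_r$ by (G1), where each $C\cap B_k$ has at most one point. The set $\{k:C\cap B_k\ne\emptyset\}$ is in $r$, so (F3) gives $x=y$. In particular $\hat g(x)=\hat g(y)$. So points in *different fibers of $\hat g$* never share a $B_r$: all pairs of nodes have been treated by one countable choice.

For a general $K$ there are no points $a_n$ to use. We replace them by open sets $O_j$ of $K$ whose indices $\rho_B(x)$, $x\in O_j$, lie in pairwise disjoint sets $R_j^*$. We extend functions from $\bigcup_jO_j$ by the F-space property (G2). Three things must be checked. First, $K$ might contain only a part of some $B_r$, and then knowing the index would tell us little; Lemma 3 excludes this. Second, we need open sets that accumulate only at a given closed $G_\delta$ set $Z$ and have disjoint index sets; Lemmas 4 and 5 and Step A of Lemma 6 produce them. Third, $K$ need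 not lie in $\mathrm{cl}B$; some $O_j$ will lie outside $\mathrm{cl}B$, and a cut-off function $h$ takes care of that.

## How an indecomposable $K$ meets a standard subcontinuum

If $N_j=[2j,2j+1]$ and $B_j=[2j+\frac12,2j+\frac32]$, then $N_u$ and $B_u$ meet in $[2j+\frac12,2j+1]_u$ and neither contains the other; to see this, apply (F2) inside the family $[2j,2j+\frac74]$ and look at the points with $c_j=2j$ and $c_j=2j+\frac32$. Here $N_u$ is decomposable. Indecomposable continua do not overlap standard ones in this way. The reason is that they cannot be cut at a point.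

For $c_j\in[p_j,q_j]$ we write $[p,c]_u=([p_j,c_j])_u$, and similarly for other endpoints.

**Lemma 2.** Let $K\subset N_u$ be an indecomposable continuum and $c_j\in N_j=[p_j,q_j]$. Then $K\subset[p,c]_u$ or $K\subset[c,q]_u$.

*Proof.* Let $K_1=K\cap[p,c]_u$ and $K_2=K\cap[c,q]_u$. By (F2) and (F3), $K=K_1\cup K_2$ and $K_1\cap K_2\subset\{c_u\}$. Suppose neither equals $K$. Then both are nonempty, and connectedness of $K$ gives $K_1\cap K_2=\{c_u\}$. If $K_1=S_1\sqcup S_2$ with $S_1,S_2$ closed, $c_u\in S_1$ and $S_2\ne\emptyset$, then $S_2\cap K_2=\emptyset$ and $K=(S_1\cup K_2)\sqcup S_2$, a contradiction. So $K_1$ is connected, and likewise $K_2$. Thus $K$ is the union of two proper subcontinua, a contradiction. $\square$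

**Lemma 3.** Let $K\subset A^*$ be a non-degenerate indecomposable continuum, $B$ a standard family, $r\in\omega^*$, and $K\cap B_r\ne\emptyset$. Then $K\subset B_r$ or $B_r\subset K$.

*Proof.* Suppose there are $y\in K\setminus B_r$ and $x\in B_r\setminus K$, and let $z\in K\cap B_r$.

**Step 1: compare two families of intervals.** The aim is to reduce to four ways in which two intervals can meet. By Lemma 1, applied to $L=K$ and $y_0=x$, there is a standard family $N$ with $K\subset\mathrm{cl}N$ and $x\notin\mathrm{cl}N$. By (F1), $K\subset N_u$ for some $u$. Let $N_j=[p_j,q_j]$ and $\Gamma=\{(j,k):N_j\cap B_k\ne\emptyset\}$. By (G1), $z\in\mathrm{cl}N\cap\mathrm{cl}B=\mathrm{cl}(N\cap B)$, and $N\cap B$ is the union of the locally finite disjoint family of compact sets $N_j\cap B_k$, $(j,k)\in\Gamma$. Exactly as in (F1),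
$$s=\Big\{S\subset\Gamma:\ z\in\mathrm{cl}\bigcup_{(j,k)\in S}(N_j\cap B_k)\Big\}$$
is an ultrafilter on $\Gamma$. If $J\in u$, then $\{(j,k)\in\Gamma:j\in J\}\in s$, because $z\in N_u$ is not in $\mathrm{cl}N_{\omega\setminus J}$. Similarly $\{(j,k)\in\Gamma:k\in R\}\in s$ for $R\in r$. Consequently:

**(3)** *If $S\in s$, its first projection is in $u$ and its second projection is in $r$.* For if the first projection is not in $u$, its complement $J$ is in $u$, and $S$ is disjoint from the member $\{(j,k)\in\Gamma:j\in J\}$ of $s$. The second projection is handled in the same way.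

If $N_j$ and $B_k$ meet and neither contains the other, then $B_k$ sticks out of $N_j$ on exactly one side. So $\Gamma$ is the union of

- $\Gamma_1$: $B_k\subset N_j$;
- $\Gamma_2$: $N_j\subset B_k$;
- $\Gamma_3$: $p_j<\min B_k\le q_j<\max B_k$;
- $\Gamma_4$: $\min B_k<p_j\le\max B_k<q_j$;

and one of these four is in $s$. The next four steps show that none of them can be.

**Step 2: $\Gamma_1\notin s$.** This uses $x$. If $\Gamma_1\in s$, its second projection $R$ is in $r$ and $B_R\subset N$. So $x\in B_r\subset\mathrm{cl}B_R\subset\mathrm{cl}N$, a contradiction.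

**Step 3: $\Gamma_2\notin s$.** This uses $y$. On $\Gamma_2$ the index $k=k(j)$ is determined by $j$, as $q_j\in B_k$. Suppose $\Gamma_2\in s$ and let $R\in r$. The first projection $J'$ of $\{(j,k)\in\Gamma_2:k\in R\}\in s$ is in $u$, and $N_{J'}\subset B_R$. So $K\subset N_u\subset\mathrm{cl}B_R$. As $R\in r$ was arbitrary, $K\subset B_r$, contradicting $y$.

**Step 4: $\Gamma_3\notin s$.** This uses the cutting lemma twice. Suppose $\Gamma_3\in s$. Again $q_j\in B_k$, so $k=k(j)$ on $\Gamma_3$. Let $J_3\in u$ be the first projection of $\Gamma_3$. Put $c_j=\min B_{k(j)}\in(p_j,q_j]$ for $j\in J_3$ and $c_j=p_j$ otherwise. For $j\in J_3$ we have $N_j\cap B_{k(j)}=[c_j,q_j]$.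

For $R\in r$ the set $J'=\{j\in J_3:k(j)\in R\}$ is in $u$ by (3), and $[c_j,q_j]\subset B_R$ for $j\in J'$. Hence $[c,q]_u\subset\mathrm{cl}B_R$ for all $R\in r$, that is, $[c,q]_u\subset B_r$. Since $y\in K\setminus B_r$, $K\not\subset[c,q]_u$, so $K\subset[p,c]_u$ by Lemma 2. For $J\in u$ we have $\{(j,k)\in\Gamma_3:j\in J\}\in s$, so $z\in\mathrm{cl}\bigcup_{j\in J}[c_j,q_j]$. Thus $z\in[c,q]_u\cap[p,c]_u=\{c_u\}$, and $z=c_u$.

Since $y\ne z$, choose an open $O\ni c_u$ with $y\notin\mathrm{cl}O$. By (F3), $J_4=\{j\in J_3:c_j\in O\}\in u$. For $j\in J_4$ choose $e_j\in(p_j,c_j)$ with $[e_j,c_j]\subset O$, and put $e_j=p_j$ otherwise. Then $[e,c]_u\subset\mathrm{cl}O$ does not contain $y$. Apply Lemma 2 at $e$. Either $K\subset[p,e]_u$; this is impossible, since $c_u=z\in K$ while $\{c_u\}\cap[p,e]_u=\emptyset$ by (F2). Or $K\subset[e,q]_u$, so that $K\subset[e,q]_u\cap[p,c]_u=[e,c]_u$; this is impossible because of $y$.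

**Step 5: $\Gamma_4\notin s$.** This is the mirror image of Step 4. Suppose $\Gamma_4\in s$. Now $p_j\in B_k$ determines $k=k(j)$ on $\Gamma_4$. Let $J_5\in u$ be the first projection of $\Gamma_4$. Put $c_j=\max B_{k(j)}\in[p_j,q_j)$ for $j\in J_5$ and $c_j=q_j$ otherwise. For $j\in J_5$, $N_j\cap B_{k(j)}=[p_j,c_j]$. For $R\in r$ the set $\{j\in J_5:k(j)\in R\}$ is in $u$ and $[p_j,c_j]\subset B_R$ for its members, so $[p,c]_u\subset B_r$. Because of $y$, $K\not\subset[p,c]_u$, hence $K\subset[c,q]_u$ by Lemma 2. For $J\in u$, $\{(j,k)\in\Gamma_4:j\in J\}\in s$ gives $z\in\mathrm{cl}\bigcup_{j\in J}[p_j,c_j]$. So $z\in[p,c]_u\cap[c,q]_u=\{c_u\}$.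

Choose an open $O\ni c_u$ with $y\notin\mathrm{cl}O$. The set $J_6=\{j\in J_5:c_j\in O\}$ is in $u$. For $j\in J_6$ choose $e_j\in(c_j,q_j)$ with $[c_j,e_j]\subset O$, and put $e_j=q_j$ otherwise. Then $y\notin[c,e]_u$. By Lemma 2, either $K\subset[e,q]_u$, which is impossible since $c_u\in K$ and $\{c_u\}\cap[e,q]_u=\emptyset$; or $K\subset[p,e]_u\cap[c,q]_u=[c,e]_u$, which is impossible because of $y$. $\square$

## Open sets of $K$ seen through the index map

From now on $K$ is a fixed non-degenerate indecomposable subcontinuum of $A^*$. In this section and the next, $B$ is a standard family with $K\not\subset\mathrm{cl}B$. Write $\rho=\rho_B|_{K\cap\mathrm{cl}B}$ and $\Omega=\rho(K\cap\mathrm{cl}B)\subset\omega^*$.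

Let $r\in\Omega$. Then $K\cap B_r\ne\emptyset$, and $K\not\subset B_r$ since $K\not\subset\mathrm{cl}B$. So Lemma 3 gives $B_r\subset K$, and $B_r\ne K$. By (F4) and (G3):

**(4)** *For every $r\in\Omega$, $B_r$ is contained in $K$ and nowhere dense in $K$.*

The map $\rho$ need not be open. The next lemma is a usable substitute, and it depends on $B_r\subset K$.

**Lemma 4.** Let $Q\ne\emptyset$ be open in $K$, $Q\subset\mathrm{cl}B$. There are $G\subset\omega$ and a nonempty open $Q_1\subset Q$ with $\rho(Q_1)\subset G^*$ and $\Omega\cap G^*\subset\rho(Q)$.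

*Proof.* Let $Q=K\cap\tilde O$ with $\tilde O$ open in $\beta A$, let $x\in Q$, and let $\tilde O_1\ni x$ be open with $\mathrm{cl}\tilde O_1\subset\tilde O$. Put $Q_1=K\cap\tilde O_1$ and $G=\{k:B_k\cap\tilde O_1\ne\emptyset\}$.

If $x'\in Q_1$ and $\omega\setminus G\in\rho(x')$, then $x'\in\mathrm{cl}B_{\omega\setminus G}$, while the open set $\tilde O_1\ni x'$ misses $B_{\omega\setminus G}$, a contradiction. So $\rho(Q_1)\subset G^*$.

If $r\in\Omega\cap G^*$, every $R\in r$ meets $G$, so $\mathrm{cl}B_R\cap\mathrm{cl}\tilde O_1\ne\emptyset$ for all $R\in r$. By compactness $B_r\cap\mathrm{cl}\tilde O_1\ne\emptyset$. A point of this set lies in $K\cap\tilde O=Q$, as $B_r\subset K$ by (4), and its $\rho$-value is $r$. $\square$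

The next lemma says that a nowhere dense zero-set of $K$ cannot have all the indices of an open set. Its proof picks in each $B_k$ a small interval on which $f$ is nearly minimal.

**Lemma 5.** Let $f:\beta A\to[0,1]$ be continuous, let $Z=\{x\in K:f(x)=0\}$ be nowhere dense in $K$, and let $Q\ne\emptyset$ be open in $K$, $Q\subset\mathrm{cl}B$. Then $\rho(Q)\not\subset\rho(Z\cap\mathrm{cl}B)$.

*Proof.* Suppose $\rho(Q)\subset\rho(Z\cap\mathrm{cl}B)$, and take $G,Q_1$ from Lemma 4. For $k\in\omega$ let $\mu_k=\min_{B_k}f$, let $J_k\subset B_k$ be a non-degenerate compact interval with $f<\mu_k+2^{-k}$ on $J_k$, and let $c_k$ be its midpoint. Let $V=\bigcup_{k\in G}\mathrm{int}J_k$ and $V^e=\beta A\setminus\mathrm{cl}(A\setminus V)$. This is open in $\beta A$, and $V^e\subset\mathrm{cl}V$ because $\beta A=\mathrm{cl}V\cup\mathrm{cl}(A\setminus V)$. We show that $V^e\cap K$ is a nonempty subset of $Z$, which contradicts the assumption on $Z$.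

**Step 1: $V^e\cap K\ne\emptyset$.** Let $x\in Q_1$ and $r=\rho(x)\in\Omega\cap G^*$. The point $c_r$ of (F3) lies in $B_r\subset K$ and, as $G\in r$, in $\mathrm{cl}\{c_k:k\in G\}$. By (G1) this set misses $\mathrm{cl}(A\setminus V)$. So $c_r\in V^e\cap K$.

**Step 2: $V^e\cap K\subset Z$.** Let $y\in V^e\cap K$. Then $y\in\mathrm{cl}\bigcup_{k\in G}J_k\subset\mathrm{cl}B_G$, so $r'=\rho(y)\in\Omega\cap G^*\subset\rho(Q)$. By assumption there is $z\in Z\cap B_{r'}$. Let $a>0$. For each $R'\in r'$ the neighborhood $\{f<a/2\}$ of $z\in\mathrm{cl}B_{R'}$ meets $B_{R'}$. So $\{k:\mu_k<a/2\}$ meets every $R'\in r'$ and is therefore in $r'$. As $r'$ is free and $G\in r'$, also $R=\{k\in G:\mu_k+2^{-k}<a\}\in r'$. By (G1), $y\in\mathrm{cl}\bigcup_{k\in G}J_k\cap\mathrm{cl}B_R=\mathrm{cl}\bigcup_{k\in R}J_k$, so $f(y)\le a$. Since $a>0$ was arbitrary, $f(y)=0$ and $y\in Z$. $\square$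

## Splitting a closed $G_\delta$ set over a compact set $T$

This is the analog of (2) inside $K$. It also adds one new binary coordinate $\varepsilon$.

**Lemma 6.** Let $h:\beta A\to[0,1]$ be continuous with $W=\{h>0\}\subset\mathrm{cl}B$. Let $Z\ne\emptyset$ be a closed $G_\delta$ subset of $K$, $T\subset[0,1]$ nonempty compact, and $\theta:Z\to T$ a continuous surjection. Assume

(I) $Z$ is nowhere dense in $K$; or

(II) every nonempty $G_\delta$ subset of $K$ contained in $Z$ has nonempty interior in $K$.

Then there are a closed $G_\delta$ set $Z'\subset Z$ of $K$ and a continuous $\varepsilon:Z'\to\{0,1\}$ such that $(\theta,\varepsilon):Z'\to T\times\{0,1\}$ is onto, and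
$$(*)\qquad x,y\in Z'\cap W,\ \rho(x)=\rho(y)\ \Longrightarrow\ \theta(x)=\theta(y).$$

*Proof.* By (G4) and Tietze's theorem write $Z=\{x\in K:f(x)=0\}$ with $f:\beta A\to[0,1]$ continuous, and extend $\theta$ to a continuous $\hat\theta:K\to[0,1]$. For $t\in T$, $n\ge1$ put
$$E_n(t)=\{x\in K:\ f(x)<\tfrac1n,\ |\hat\theta(x)-t|<\tfrac1n\}.$$
This is open in $K$, decreasing in $n$, and nonempty since $\theta$ is onto. Let $D\subset T$ be countable and dense, and let $(t_j,\delta_j)_{j\ge1}$ be a sequence in $D\times\{0,1\}$ listing each element infinitely often.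

**Step A: disjoint open sets with disjoint index sets.** The aim is to find pairwise disjoint nonempty cozero sets $O_j$ of $K$ ($j\ge1$) with $O_j\subset E_j(t_j)$, each of one of two kinds:

- *outer*: $O_j\cap\mathrm{cl}B=\emptyset$; or
- *inner*: $O_j\subset\mathrm{cl}B$ and $\rho(O_j)\subset R_j^*$, where the sets $R_j\subset\omega$ ($j$ inner) are pairwise disjoint.

An inner and an outer set are automatically disjoint, and inner sets are pairwise disjoint because the $R_j$ are. If $E\subset\mathrm{cl}B$ is open in $K$, then $E\cap\rho^{-1}(R^*)$ is open in $E$, hence in $K$, for every $R\subset\omega$.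

**Step A in case (I): approach $Z$ from outside.** The sets $O_j$ are placed where $f>0$, with later ones much closer to $Z$. Put $n_1=1$, and by induction choose $O_j$ and then $n_{j+1}$. Let $E=E_{n_j}(t_j)$.

(a) Suppose $E\not\subset\mathrm{cl}B$. The nonempty open set $E\setminus\mathrm{cl}B$ is not contained in the nowhere dense set $Z$. So there are $x\in E\setminus\mathrm{cl}B$ and $k\ge1$ with $f(x)>\frac1k$. Let $O_j$ be a cozero neighborhood of $x$ in $(E\setminus\mathrm{cl}B)\cap\{f>\frac1k\}$. This $j$ is outer.

(b) Suppose $E\subset\mathrm{cl}B$. Lemma 5 gives $x\in E$ with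
$$\rho(x)\notin\rho(Z\cap\mathrm{cl}B)=\bigcap_k\rho\big(K\cap\mathrm{cl}B\cap\{f\le\tfrac1k\}\big).$$
The equality holds by compactness: if $r$ is in the intersection, the decreasing nonempty compact sets $B_r\cap\{f\le\frac1k\}$ have a common point, and $B_r\subset K$. So for some $k$, $\rho(x)$ is outside the compact set $\rho(K\cap\mathrm{cl}B\cap\{f\le\frac1k\})$, and there is $R_j\in\rho(x)$ with
$$R_j^*\cap\rho\big(K\cap\mathrm{cl}B\cap\{f\le\tfrac1k\}\big)=\emptyset.\tag{5}$$
We may replace $R_j$ by a smaller member of $\rho(x)$; (5) persists. Let $O_j$ be a cozero neighborhood of $x$ in $E\cap\rho^{-1}(R_j^*)$. This $j$ is inner.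

In both cases put $n_{j+1}=\max(n_j,k,j+1)$. Then $n_j\ge j$, so $O_j\subset E_{n_j}(t_j)\subset E_j(t_j)$, and all later sets lie in $\{f<\frac1k\}$. An outer $O_j$ lies in $\{f>\frac1k\}$, so it is disjoint from all later sets. For an inner $j$, at each later step of type (b) the chosen point $x'$ has $f(x')<\frac1k$, so $R_j\notin\rho(x')$ by (5). Hence at that later step the new set can be taken in $\rho(x')$ and disjoint from the finitely many earlier $R_i$. So the $R_j$ are pairwise disjoint, and Step A is done in case (I).

**Step A in case (II): work inside $Z$.** Now $Z$ may be open, and there may be nothing outside to approach from; instead $G_\delta$ sets have interior. The set $\{x\in Z:\theta(x)=t_j\}$ is a nonempty $G_\delta$ of $K$ contained in $Z$. Let $H_j\ne\emptyset$ be its interior in $K$. Then $H_j\subset E_j(t_j)$. If $H_j\not\subset\mathrm{cl}B$, replace $H_j$ by $H_j\setminus\mathrm{cl}B$ and call $j$ outer; otherwise call $j$ inner. We shrink the $H_j$ for indices not yet treated, keeping them nonempty and open and keeping the notation. Outer and inner indices are treated separately, so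 each $H_j$ is shrunk only finitely often before it is treated.

*Outer indices, in increasing order.* To treat $i$, pick $x\in H_i$. As $K$ is connected and non-degenerate, it has no isolated points, so we can pick $y_j\in H_j\setminus\{x\}$ for every later outer $j$. There are countably many $y_j$, so (G4) gives a closed $G_\delta$ set $P$ of $K$ with $x\in P\subset H_i$ and $y_j\notin P$ for all these $j$. By (II), $P$ has nonempty interior. Let $O_i$ be a nonempty cozero set inside it, and replace each later outer $H_j$ by $H_j\setminus P\ni y_j$. Later sets are then disjoint from $O_i$.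

*Inner indices, in increasing order.* To treat $i$, pick $x\in H_i$ and let $r=\rho(x)\in\Omega$. By (4), $B_r$ is nowhere dense in $K$, so we can pick $y_j\in H_j\setminus B_r$ for every later inner $j$. Then $\rho(y_j)\ne r$; pick $S_j\in r\setminus\rho(y_j)$. Each $H_i\cap\rho^{-1}(S_j^*)$ is open in $K$ and contains $x$. So
$$P=H_i\cap\bigcap_j\big(H_i\cap\rho^{-1}(S_j^*)\big)$$
is a $G_\delta$ of $K$ with $x\in P\subset Z$. By (II) its interior $Q$ is nonempty. Apply Lemma 4 to $Q$ and get $G$ and $Q_1\subset Q$. If $G\in\rho(y_j)$, then $\rho(y_j)\in\Omega\cap G^*\subset\rho(Q)\subset S_j^*$, contrary to $S_j\notin\rho(y_j)$. So $G\notin\rho(y_j)$ for every later inner $j$.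

Let $O_i\subset Q_1$ be a nonempty cozero set, and replace each later inner $H_j$ by $H_j\cap\rho^{-1}((\omega\setminus G)^*)\ni y_j$. Let $R_i$ be $G$ minus the finitely many previously chosen $R$'s. Each previously chosen $R$ is contained in the corresponding earlier $G$, and by the earlier replacements it belongs to no $\rho(x')$ with $x'\in H_i$. Since $\rho(O_i)\subset\rho(Q_1)\subset G^*$, it follows that $\rho(O_i)\subset R_i^*$. The $R_i$ are pairwise disjoint by construction. This finishes Step A.

**Step B: the set $Z'$ and the function $\varepsilon$.** The aim is to read the value $(t_j,\delta_j)$ in two ways, once from the position in $K$ and once from the index $\rho$, and to let $Z'$ be the part of $Z$ on which the readings agree. The set $O=\bigcup_jO_j$ is a cozero set of $K$, and the map $\varphi:O\to T\times\{0,1\}$ with constant value $(t_j,\delta_j)$ on $O_j$ is continuous. By (G2) it extends to a continuous $\hat\varphi=(\hat\varphi_1,\hat\varphi_2):K\to[0,1]^2$. Let $\psi:\omega\to T\times\{0,1\}$ equal $(t_j,\delta_j)$ on $R_j$ ($j$ inner) and be constant elsewhere, and let $\hat\psi:\beta\omega\to T\times\{0,1\}$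 be its continuous extension. Put $\eta=\hat\psi\circ\rho:K\cap\mathrm{cl}B\to T\times\{0,1\}$. Let $\kappa:K\to[0,2]$ be a continuous extension of $|\eta-\hat\varphi|$, which is defined on the closed set $K\cap\mathrm{cl}B$. Define
$$Z'=\{x\in Z:\ \hat\varphi_1(x)=\hat\theta(x),\ \hat\varphi_2(x)\in\{0,1\},\ \kappa(x)h(x)=0\},\qquad\varepsilon=\hat\varphi_2|_{Z'}.$$
All conditions are zero-set conditions, so $Z'$ is a closed $G_\delta$ of $K$, and $\varepsilon$ is continuous.

**Step C: $(*)$ holds.** Let $x,y\in Z'\cap W$ with $\rho(x)=\rho(y)$. As $h(x),h(y)>0$, we have $\kappa(x)=\kappa(y)=0$. Since $x,y\in\mathrm{cl}B$, this means $\hat\varphi(x)=\eta(x)=\eta(y)=\hat\varphi(y)$. Therefore $\theta(x)=\hat\varphi_1(x)=\hat\varphi_1(y)=\theta(y)$.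

**Step D: $(\theta,\varepsilon)$ is onto.** The aim is to show that the accumulation set of the $O_j$ lies in $Z'$ and realizes every value. Let $\Lambda=\bigcap_i\overline{\bigcup_{j\ge i}O_j}$, closures in $K$. Since $O_j\subset E_j(t_j)$ and $\hat\varphi_1=t_j$ on $O_j$, we have $f\le\frac1i$ and $|\hat\theta-\hat\varphi_1|\le\frac1i$ on $\overline{\bigcup_{j\ge i}O_j}$. So on $\Lambda$, $f=0$ and $\hat\theta=\hat\varphi_1$. On $\overline O$, $\hat\varphi_2\in\{0,1\}$. On an inner $O_j$, $\rho$ takes values in $R_j^*$, so $\eta=(t_j,\delta_j)=\hat\varphi$ and $\kappa=0$. On an outer $O_j$, $h=0$, because $W\subset\mathrm{cl}B$. So $\kappa h=0$ on $\overline O$. Hence $\Lambda\subset Z'$.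

Given $(t,\delta)\in T\times\{0,1\}$, choose $j_1<j_2<\cdots$ with $\delta_{j_i}=\delta$ and $t_{j_i}\to t$, and choose $x_i\in O_{j_i}$. Any cluster point $x$ of $(x_i)$ is in $\Lambda\subset Z'$, and $(\theta,\varepsilon)(x)=\hat\varphi(x)=(t,\delta)$ by continuity of $\hat\varphi$. $\square$

## Splitting $\omega_1$ times: the proof of Theorem B

Let $K$ be as in Theorem B, and let $S\ne\emptyset$ be a $G_\delta$ subset of $K$.

**Step 1: $\omega_1$ standard families that detect composants.** This replaces (1) by a criterion with at most $\omega_1$ families. Let $\mathcal U$ be a $\pi$-base of $K$ with $|\mathcal U|\le\omega_1$ and $K\notin\mathcal U$. (Deleting $K$ from a $\pi$-base leaves a $\pi$-base, since every nonempty open set contains a nonempty open set different from $K$.) For $U\in\mathcal U$ pick $y_U\in U$ and apply Lemma 1 to $L=K\setminus U\ne\emptyset$ and $y_0=y_U$. We obtain a standard family $B^U$ with $y_U\notin\mathrm{cl}B^U$, so that $K\not\subset\mathrm{cl}B^U$, and an open $G'$ with $K\setminus U\subset G'\subset\mathrm{cl}B^U$. By Urysohn's lemma take a continuous $h^U:\beta A\to[0,1]$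 equal to $1$ on $K\setminus U$ and to $0$ off $G'$. Then $\{h^U>0\}\subset\mathrm{cl}B^U$, so Lemma 6 applies to $B^U$ and $h^U$.

**(6)** *If $x,y$ lie in the same composant of $K$, then for some $U\in\mathcal U$: $h^U(x),h^U(y)>0$ and $\rho_{B^U}(x)=\rho_{B^U}(y)$.* Indeed, $x,y$ lie in the composant at some $p$, so there are proper subcontinua $L_1\ni x,p$ and $L_2\ni y,p$. Then $L=L_1\cup L_2$ is a subcontinuum containing $x,y$, and it is proper since $K$ is indecomposable. Choose $U\in\mathcal U$ with $U\subset K\setminus L$. Then $L\subset K\setminus U\subset\{h^U>0\}\subset\mathrm{cl}B^U$, and $L$, being connected, lies in one $B^U_r$ by (F1).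

**Step 2: a starting set for which (I) or (II) never fails.** Suppose some nonempty $G_\delta$ of $K$ contained in $S$ has empty interior in $K$. By (G4) it contains a nonempty closed $G_\delta$ $Z_0$ of $K$. Being closed with empty interior, $Z_0$ is nowhere dense, and every nonempty closed $G_\delta$ of $K$ contained in $Z_0$ satisfies (I). Otherwise let $Z_0\subset S$ be any nonempty closed $G_\delta$ of $K$, which exists by (G4); then every nonempty closed $G_\delta$ of $K$ contained in $Z_0$ satisfies (II).

**Step 3: the recursion.** The aim is one decreasing sequence of sets that carries all branches of $2^{\omega_1}$. Let $(U_\alpha)_{\alpha<\omega_1}$ list $\mathcal U$, each member occurring uncountably often. We construct closed $G_\delta$ sets $Z_\alpha$ of $K$ ($\alpha<\omega_1$), decreasing, and continuous $\varepsilon_\alpha:Z_{\alpha+1}\to\{0,1\}$ such that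
$$\theta_\alpha=(\varepsilon_\beta|_{Z_\alpha})_{\beta<\alpha}:Z_\alpha\to2^\alpha\quad\text{is onto.}$$
For $\alpha=0$, $2^0$ is one point and $Z_0$ is the starting set.

*Successor.* As $\alpha$ is countable, $2^\alpha$ is homeomorphic to a compact $T\subset[0,1]$: a finite set if $\alpha$ is finite, and the Cantor set if $\alpha$ is infinite. Apply Lemma 6 to $Z_\alpha,\theta_\alpha,B^{U_\alpha},h^{U_\alpha}$, and get $Z_{\alpha+1}\subset Z_\alpha$ and $\varepsilon_\alpha$. Then $\theta_{\alpha+1}=(\theta_\alpha,\varepsilon_\alpha)$ is onto $2^{\alpha+1}$, and $(*)$ reads: for $x,y\in Z_{\alpha+1}$,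
$$h^{U_\alpha}(x),h^{U_\alpha}(y)>0,\quad\rho_{B^{U_\alpha}}(x)=\rho_{B^{U_\alpha}}(y)\quad\Longrightarrow\quad\theta_\alpha(x)=\theta_\alpha(y).\tag{7}$$

*Limit $\lambda<\omega_1$.* Let $Z_\lambda=\bigcap_{\alpha<\lambda}Z_\alpha$. As $\lambda$ is countable, this is a closed $G_\delta$. For $s\in2^\lambda$ the nonempty compact sets $\{x\in Z_\alpha:\theta_\alpha(x)=s|\alpha\}$, $\alpha<\lambda$, decrease, so they have a common point, and $\theta_\lambda=s$ there. Hence $\theta_\lambda$ is onto.

**Step 4: one point for each branch.** For $\sigma\in2^{\omega_1}$ pick, by compactness as in the limit step,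
$$x_\sigma\in\bigcap_{\alpha<\omega_1}\{x\in Z_\alpha:\theta_\alpha(x)=\sigma|\alpha\}\subset S.$$
Let $\sigma\ne\tau$, and suppose that $x_\sigma,x_\tau$ lie in the same composant of $K$. Take $U$ from (6). Since $U$ occurs uncountably often in the list and $\sigma|\alpha\ne\tau|\alpha$ for all sufficiently large $\alpha<\omega_1$, there is $\alpha$ with $U_\alpha=U$ and $\sigma|\alpha\ne\tau|\alpha$. Both points lie in $Z_{\alpha+1}$, so (7) gives $\sigma|\alpha=\theta_\alpha(x_\sigma)=\theta_\alpha(x_\tau)=\tau|\alpha$, a contradiction. So the $2^{\omega_1}$ points $x_\sigma\in S$ lie in pairwise different composants of $K$. This proves Theorem B. With the deduction given after its statement it proves Theorem A, and so the conjecture is true. $\blacksquare$
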